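\title{Automorphisms of Shimura curves and the self-intersection of Hecke correspondences}

\begin{abstract}
Let $X_D$ be the Shimura curve over $\mathbb{Q}$ attached to a maximal order in the indefinite division quaternion algebra of discriminant $D>1$. We prove that if $X_D$ has genus at least $2$, then every automorphism of $X_D$ belongs to the Atkin--Lehner group $W_D$. For a suitable small prime $\ell$ the Hecke correspondence $T_\ell$, viewed as a curve on $X_D\times X_D$, has negative self-intersection. An automorphism commutes with $T_\ell$ on the Jacobian, so it preserves this curve; it then preserves the elliptic points and lifts to the normalizer of the Fuchsian group. This settles all $D>1500$ and the values $D=493,583,667,697,943$; the remaining $D\le1500$ are covered by a result of Kontogeorgis and Rotger. The same argument determines the automorphism group of all but finitely many Shimura curves attached to Eichler orders of level $N$ with $DN$ squarefree.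
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $B$ be an indefinite division quaternion algebra over $\mathbb{Q}$ of reduced discriminant $D>1$, and let $\mathcal{O}$ be a maximal order in $B$. Fix an embedding $B\hookrightarrow \mathrm{M}_2(\mathbb{R})$; the reduced norm $\operatorname{nrd}$ and the reduced trace $\operatorname{trd}$ become the determinant and the trace. The group $\Gamma_D$ of units of $\mathcal{O}$ of reduced norm $1$ is a Fuchsian group in $\mathrm{SL}_2(\mathbb{R})$, and its quotient of the upper half-plane $\mathcal{H}$ is compact. Let $X_D/\mathbb{Q}$ be Shimura's canonical model of this quotient, the coarse moduli space of abelian surfaces with multiplication by $\mathcal{O}$. Thus $X_D(\mathbb{C})^{an}=\Gamma_D\backslash\mathcal{H}$. Write $g_D$ for the genus of $X_D$ and $r$ for the number of primes dividing $D$.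

An element of $B^*$ acts on $\mathcal{H}$ when its norm is positive, and it acts on the quotient when it also normalizes $\Gamma_D$. With $B^*_{>0}$ the group of elements of positive norm, the \emph{Atkin--Lehner group} is
\[
W_D=\mathbb{Q}^*\Gamma_D\backslash N_{B^*_{>0}}(\Gamma_D)=\{\omega_m : m\mid D,\ m>0\}\cong(\mathbb{Z}/2\mathbb{Z})^r .
\]
It is a subgroup of the group $\operatorname{Aut}(X_D)$ of automorphisms of $X_D$ over $\mathbb{Q}$. Are there any other automorphisms? In genus $0$ or $1$ the Riemann surface has infinitely many, so let $g_D\ge2$. The conjecture in \cite{MR} is that then $\operatorname{Aut}(X_D)=W_D$. The following is known by work of Kontogeorgis and Rotger, for $g_D\ge 2$: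
\begin{enumerate}
\item[(K1)] $\operatorname{Aut}(X_D)=\operatorname{Aut}(X_D\times\operatorname{Spec}\overline{\mathbb{Q}})=\operatorname{Aut}(X_D(\mathbb{C})^{an})$;
\item[(K2)] $\operatorname{Aut}(X_D)\cong(\mathbb{Z}/2\mathbb{Z})^s$ with $r\le s\le r+1$;
\item[(K3)] $s=r$ if $D\le1500$, except possibly for $D=493,583,667,697,943$.
\end{enumerate}
We prove the conjecture.

\begin{theorem}\label{thm:A}
If $g_D\ge2$, then $\operatorname{Aut}(X_D)=W_D$.
\end{theorem}

The method does not need the order to be maximal. For a group $\Gamma$ as in the next theorem we identify $S_2(\Gamma)$ with the space of holomorphic $1$-forms $\eta=f(z)\,dz$ on $\Gamma\backslash\mathcal{H}$, and $T_\ell\,\eta=\sum_x x^*\eta$, where $x$ runs over representatives of the $\ell+1$ cosets $\Gamma x$ of elements of $\mathcal{O}$ of norm $\ell$.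

\begin{theorem}\label{thm:B}
Let $D>1$ be as above, let $N\ge1$ be such that $DN$ is squarefree, and let $r$ be the number of primes dividing $DN$. Let $\mathcal{O}$ be an Eichler order of level $N$ in $B$, let $\Gamma$ be its group of units of norm $1$, and let $X=\Gamma\backslash\mathcal{H}$. Assume that the genus $g$ of $X$ is at least $2$, and put $W_{D,N}=\mathbb{Q}^*\Gamma\backslash N_{B^*_{>0}}(\mathcal{O})\cong(\mathbb{Z}/2\mathbb{Z})^r$. Then the automorphism group of the Riemann surface $X$ is $W_{D,N}$ in each of the following cases: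
\begin{enumerate}
\item[(a)] $X$ has no elliptic points;
\item[(b)] $\operatorname{tr}(T_\ell^2\mid S_2(\Gamma))>(\ell+1)^2$ for some prime $\ell\nmid DN$;
\item[(c)] $g-1>2^{r-1}(2\ell-1)$ for some prime $\ell\nmid DN$;
\item[(d)] $\prod_{p\mid D}\frac{p-1}{2}\prod_{p\mid N}\frac{p+1}{2}>12\ell+1$ for some prime $\ell\nmid DN$.
\end{enumerate}
In particular this holds for all but finitely many pairs $(D,N)$ with $D>1$ and $DN$ squarefree. For any exception, all primes dividing $DN$ are at most $821$.
\end{theorem}

Theorem~\ref{thm:B} is not used in the proof of Theorem~\ref{thm:A}.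

\subsection*{Where the difficulty lies}
An automorphism of $X=\Gamma\backslash\mathcal{H}$ that lifts to $\mathcal{H}$ normalizes $\Gamma$, and it is not hard to see that it then comes from $B^*$. So $W_D$ consists exactly of the automorphisms that lift. If $\Gamma/\pm1$ acts freely, then $\mathcal{H}\to X$ is the universal covering, everything lifts, and there is nothing more to prove. In general $\mathcal{H}\to X$ is branched over finitely many \emph{elliptic points}, and an automorphism lifts if it permutes these points and respects their orders (Proposition~\ref{prop:lift}). But the Riemann surface $X$ does not remember which of its points are elliptic. The problem is to recover them from data that every automorphism must preserve.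

\subsection*{The idea}
Two distinct irreducible curves on a smooth projective surface have nonnegative intersection number. Hence an irreducible curve $C$ with $C\cdot C<0$ is the only irreducible curve in its cohomology class. Here is the simplest use of this on $X\times X$. Let $g\ge 2$, let $v$ be an automorphism of $X$ and let $G_v$ be its graph. It is the image of the diagonal under $\mathrm{id}\times v$, so $G_v\cdot G_v=2-2g<0$. The class of a graph is determined by the action on $H^1(X,\mathbb{Q})$. If an automorphism $u$ commutes with $v$ on $H^1$, then $(u\times u)(G_v)=G_{uvu^{-1}}$ has the same class as $G_v$, so it equals $G_v$, and $uv=vu$ on $X$ itself. A relation in cohomology has become a relation between points.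

We apply this with $v$ replaced by the Hecke correspondence $T_\ell$, whose graph is an irreducible curve $Y\subset X\times X$ of degree $\ell+1$ over each factor. Three facts combine.
\begin{enumerate}
\item[(i)] The projection from the normalization of $Y$ to the first factor is branched exactly over the elliptic points, and the branching shows their orders (Lemma~\ref{lem:branch}).
\item[(ii)] Every automorphism $u$ of $X$ commutes with $T_\ell$ on $H^1(X,\mathbb{Q})$, because its action on the Jacobian is defined over $\mathbb{Q}$ (Lemma~\ref{lem:commute}).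
\item[(iii)] $Y\cdot Y=-2(\ell+1)(g-1)+(\text{a sum of class numbers})$, and the sum is at most $2^r(2\ell-1)(\ell+1)$, while $g$ grows like $\varphi(D)/12$.
\end{enumerate}
If $Y\cdot Y<0$, then (ii) forces $(u\times u)(Y)=Y$, and (i) shows that $u$ preserves the elliptic points.

Section~\ref{sec:setup} sets up the curves $X$ and $Y$ and proves (i). Section~\ref{sec:69} carries out the argument by hand for $D=69$ and $\ell=2$. Sections~\ref{sec:lift} and~\ref{sec:neg} prove that $Y\cdot Y<0$ suffices, and Section~\ref{sec:count} computes $Y\cdot Y$. Theorem~\ref{thm:A} is proved in Section~\ref{sec:A} with $\ell\in\{2,3,5,7\}$, and Theorem~\ref{thm:B} in Section~\ref{sec:B}.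

\section{Shimura curves and Hecke curves}\label{sec:setup}

Up to Section~\ref{sec:count} we work in the setting of Theorem~\ref{thm:B}: $D>1$, $DN$ is squarefree, $r$ is the number of primes dividing $DN$, and $\mathcal{O}$ is an Eichler order of level $N$. This means that $\mathcal{O}_p=\mathcal{O}\otimes\mathbb{Z}_p$ is isomorphic to $\mathrm{M}_2(\mathbb{Z}_p)$ for $p\nmid DN$, is isomorphic to the ring of matrices in $\mathrm{M}_2(\mathbb{Z}_p)$ that are upper triangular modulo $p$ for $p\mid N$, and is the unique maximal order of the division algebra $B_p$, consisting of all elements integral over $\mathbb{Z}_p$, for $p\mid D$. The case $N=1$ is that of Theorem~\ref{thm:A}. A superscript $1$ denotes elements of norm $1$, so $\Gamma=\mathcal{O}^1$; put $\bar\Gamma=\Gamma/\pm1$. The canonical involution $x\mapsto\bar x=\operatorname{trd}(x)-x$ preserves $\mathcal{O}$ and satisfies $x\bar x=\operatorname{nrd}(x)$. We write $\hat{\mathcal{O}}=\prod_p\mathcal{O}_p$ and $\hat B=\hat{\mathcal{O}}\otimes\mathbb{Q}$, so that $B\cap\hat{\mathcal{O}}=\mathcal{O}$;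 the symbols $\hat{\mathbb{Z}}$, $\hat{\mathbb{Q}}$, $\hat K$, $\hat R$ have the analogous meaning.

\subsection{Strong approximation}
Since $B$ is indefinite, $B^1$ is dense in $\hat B^1$ (strong approximation), and every element of $\mathbb{Q}^*$ is a reduced norm from $B^*$. Moreover $\operatorname{nrd}(\mathcal{O}_p^*)=\mathbb{Z}_p^*$ for all $p$: use diagonal matrices for $p\nmid D$, and for $p\mid D$ the units of the unramified quadratic extension of $\mathbb{Q}_p$ inside $B_p$.

\begin{lemma}\label{lem:sa}
\begin{enumerate}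
\item[(a)] $\Gamma$ is dense in $\hat{\mathcal{O}}^1=\prod_p\mathcal{O}_p^1$.
\item[(b)] There is $\varepsilon\in\mathcal{O}^*$ with $\operatorname{nrd}\varepsilon=-1$, and $\mathcal{O}^*=\Gamma\sqcup\varepsilon\Gamma$.
\item[(c)] $\hat B^*=B^*\hat{\mathcal{O}}^*=\hat{\mathcal{O}}^*B^*_{>0}$.
\end{enumerate}
\end{lemma}

\begin{proof}
The subgroup $\hat{\mathcal{O}}^1$ is open in $\hat B^1$. Hence $\Gamma=B^1\cap\hat{\mathcal{O}}^1$ is dense in it, and $\hat B^1=B^1\hat{\mathcal{O}}^1$. For (b), take $b\in B^*$ and $\hat u\in\hat{\mathcal{O}}^*$ of norm $-1$ and write $b^{-1}\hat u=\gamma\hat v$ with $\gamma\in B^1$ and $\hat v\in\hat{\mathcal{O}}^1$. Then $\varepsilon=b\gamma=\hat u\hat v^{-1}$ lies in $B\cap\hat{\mathcal{O}}^*=\mathcal{O}^*$ and has norm $-1$; units have norm $\pm1$. For (c), let $\hat x\in\hat B^*$. As $\hat{\mathbb{Q}}^*=\mathbb{Q}^*\hat{\mathbb{Z}}^*$, there are $b\in B^*$ and $\hat u\in\hat{\mathcal{O}}^*$ with $\operatorname{nrd}\hat x=\operatorname{nrd}(b)\operatorname{nrd}(\hat u)$, and $b^{-1}\hat x\hat u^{-1}\in\hat B^1=B^1\hat{\mathcal{O}}^1$.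 This gives the first equality. Taking inverses gives $\hat B^*=\hat{\mathcal{O}}^*B^*$, and $\hat ub=(\hat u\varepsilon^{-1})(\varepsilon b)$ corrects the sign of the norm.
\end{proof}

\subsection{Elliptic points and the genus}\label{ss:ell}
Since $B$ is a division algebra, $X=\Gamma\backslash\mathcal{H}$ is compact. For $z\in\mathcal{H}$, the real matrices of positive determinant that fix $z$, together with $0$, form an algebra isomorphic to $\mathbb{C}$; for $z=i$ these are the matrices $\left(\begin{smallmatrix}a&-b\\ b&a\end{smallmatrix}\right)$, and the general case follows by conjugation. The intersection of this algebra with $B$ is a field $K_z$, equal to $\mathbb{Q}$ or imaginary quadratic. Call $z$ \emph{generic} if $K_z=\mathbb{Q}$. A non-scalar element of $B^*_{>0}$ fixes at most one point, so all but countably many points are generic. Put $R_z=K_z\cap\mathcal{O}$. Its units have norm $1$ in $B$, so the stabilizer of $z$ in $\Gamma$ is $\Gamma_z=R_z^*$, a cyclic group of order $2$, $4$ or $6$. Thus $\bar\Gamma_z$ has order $e\in\{1,2,3\}$. The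 point $[z]\in X$ is \emph{elliptic of order $e$} if $e>1$.

For a quadratic discriminant $d$ let $\left(\frac dp\right)$ be the Kronecker symbol: the Legendre symbol for odd $p$, and for $p=2$ equal to $0$, $1$, $-1$ when $d$ is even, $d\equiv1$, $d\equiv5\pmod 8$. With $\psi(N)=\prod_{p\mid N}(p+1)$ the classical formulas for the genus and for the numbers $e_2,e_3$ of elliptic points of orders $2,3$ are
\begin{equation}\label{eq:genus}
g-1=\frac{\varphi(D)\psi(N)}{12}-\frac{e_2}{4}-\frac{e_3}{3},
\end{equation}
\begin{equation}\label{eq:ell}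
e_2=\prod_{p\mid D}\Bigl(1-\bigl(\tfrac{-4}{p}\bigr)\Bigr)\prod_{p\mid N}\Bigl(1+\bigl(\tfrac{-4}{p}\bigr)\Bigr),\qquad
e_3=\prod_{p\mid D}\Bigl(1-\bigl(\tfrac{-3}{p}\bigr)\Bigr)\prod_{p\mid N}\Bigl(1+\bigl(\tfrac{-3}{p}\bigr)\Bigr).
\end{equation}

\subsection{The Atkin--Lehner group}
Theorem~\ref{thm:A} is phrased with the normalizer of $\Gamma$ and Theorem~\ref{thm:B} with the normalizer of $\mathcal{O}$. They agree. Recall that the vertices of the tree of $\mathrm{PGL}_2(\mathbb{Q}_p)$ are the homothety classes of lattices in $\mathbb{Q}_p^2$, that two vertices are joined when they have representatives $L\supset L'$ of index $p$, and that the $p+1$ neighbors of $[L]$ correspond to the lines in $L/pL$. A group that fixes two vertices fixes the path between them.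

\begin{lemma}\label{lem:W}
An element $b\in B^*$ normalizes $\Gamma$ if and only if it normalizes $\mathcal{O}$. The group $W=\mathbb{Q}^*\Gamma\backslash N_{B^*_{>0}}(\mathcal{O})$ is isomorphic to $(\mathbb{Z}/2\mathbb{Z})^r$ and acts faithfully on $X$.
\end{lemma}

\begin{proof}
If $b$ normalizes $\mathcal{O}$, it normalizes $\mathcal{O}^1$. Conversely, let $b$ normalize $\Gamma$. By Lemma~\ref{lem:sa}(a) and continuity, $b$ normalizes $\mathcal{O}_p^1$ for every $p$; for $p\nmid D$ it therefore permutes the vertices of the tree fixed by $\mathcal{O}_p^1$.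

Let $p\nmid DN$. The group $\mathcal{O}_p^1=\mathrm{SL}_2(\mathbb{Z}_p)$ fixes $[L]$ with $L=\mathbb{Z}_p^2$ and is transitive on its neighbors, so it fixes no other vertex. Hence $b$ fixes $[L]$, that is, $b\in\mathbb{Q}_p^*\mathcal{O}_p^*$.

Let $p\mid N$. Then $\mathcal{O}_p=\operatorname{End}(L)\cap\operatorname{End}(L')$ with $L'\subset L$ of index $p$, corresponding to the line spanned by the first basis vector. The matrices $\left(\begin{smallmatrix}1&c\\0&1\end{smallmatrix}\right)$ permute transitively the $p\ge2$ other neighbors of $[L]$. The matrix $\left(\begin{smallmatrix}0&1\\p&0\end{smallmatrix}\right)$ normalizes $\mathcal{O}_p$ and exchanges $[L]$ and $[L']$, so $\mathcal{O}_p^1$ is also transitive on the $p$ other neighbors of $[L']$. Thus $\mathcal{O}_p^1$ fixes exactly $[L]$ and $[L']$, and $b$ stabilizes this edge, so it normalizes $\mathcal{O}_p$. The stabilizer of the edge contains $\mathbb{Q}_p^*\mathcal{O}_p^*$, the group fixing both ends, with index $2$.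

Let $p\mid D$. All of $B_p^*$ normalizes $\mathcal{O}_p$. The valuation of the norm gives $B_p^*/\mathcal{O}_p^*\cong\mathbb{Z}$, so $\mathbb{Q}_p^*\mathcal{O}_p^*$ has index $2$ in $B_p^*$.

So $b$ normalizes every $\mathcal{O}_p$, hence $\mathcal{O}$. We have also found that $N(\mathcal{O}_p)/\mathbb{Q}_p^*\mathcal{O}_p^*$ has order $2$ for $p\mid DN$ and order $1$ otherwise. The map from $N_{B^*_{>0}}(\mathcal{O})$ to the product of these groups is onto by Lemma~\ref{lem:sa}(c), and its kernel is $B^*_{>0}\cap\mathbb{Q}^*\hat{\mathcal{O}}^*=\mathbb{Q}^*\Gamma$. Finally, if $b$ acts trivially on $X$, then $bz=\gamma z$ for a generic $z$ and some $\gamma\in\Gamma$, so $\gamma^{-1}b\in K_z^*=\mathbb{Q}^*$.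
\end{proof}

From now on $W$ denotes this group; it is $W_D$ when $N=1$. In each local quotient the nontrivial class is that of the elements whose norm has odd valuation, so $\omega_m$ is the class of the normalizing elements with norm in $m\,\mathbb{Q}^{*2}$.

\subsection{Hecke correspondences}\label{ss:hecke}
Fix a prime $\ell\nmid DN$ and an isomorphism $\mathcal{O}_\ell\cong\mathrm{M}_2(\mathbb{Z}_\ell)$, acting on the right on the lattice $L_0=\mathbb{Z}_\ell^2$ of row vectors. We need $T_\ell$ and, to compute the self-intersection of its graph, the primitive part of its square. Put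
\[
\Theta=\{x\in\mathcal{O}:\operatorname{nrd}x=\ell\},\qquad \Theta'=\{x\in\mathcal{O}:\operatorname{nrd}x=\ell^2,\ x\notin\ell\mathcal{O}\}.
\]
Both sets are stable under $x\mapsto\bar x$ and under multiplication by $\Gamma$ on either side.

\begin{lemma}\label{lem:cosets}
The map $\Gamma x\mapsto L_0x$ is a bijection, compatible with the right action of $\Gamma$, from the cosets of elements of $\mathcal{O}$ of norm $\ell^k$ to the sublattices of $L_0$ of index $\ell^k$. The set $\Gamma\backslash\Theta$ corresponds to $\mathbb{P}^1(\mathbb{F}_\ell)$ and has $\ell+1$ elements; the set $\Gamma\backslash\Theta'$ has $\ell(\ell+1)$ elements. Each of $\Theta$, $\Theta'$ is a single double coset. As $x$ and $y$ run over representatives of $\Gamma\backslash\Theta$, the cosets $\Gamma yx$ are the elements of $\Gamma\backslash\Theta'$, once each, and the coset $\Gamma\ell$, taken $\ell+1$ times.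
\end{lemma}

\begin{proof}
An element $x\in\mathcal{O}$ of norm $\ell^k$ is a unit in $\mathcal{O}_p$ for $p\ne\ell$, since $x^{-1}=\bar x/\ell^k$. If $L_0x=L_0x'$, then $x'x^{-1}$ is also a unit at $\ell$, so it lies in $\mathcal{O}^*$ and has norm $1$. Conversely, a sublattice of index $\ell^k$ is $L_0x_\ell$ with $x_\ell\in\mathcal{O}_\ell$. By Lemma~\ref{lem:sa}(c), the element of $\hat B^*$ with component $x_\ell$ at $\ell$ and $1$ elsewhere is $\hat ux$ with $\hat u\in\hat{\mathcal{O}}^*$ and $x\in B^*_{>0}$. Then $x\in\mathcal{O}$, $\operatorname{nrd}x=\ell^k$ and $L_0x=L_0x_\ell$.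

A sublattice of index $\ell^2$ is either $\ell L_0$ or has cyclic quotient, and $x\in\ell\mathcal{O}$ if and only if $L_0x\subset\ell L_0$. So $\Theta$ and $\Theta'$ give the sublattices with cyclic quotient of order $\ell^k$ for $k=1,2$. These are the lattices $\mathbb{Z}_\ell v+\ell^kL_0$ with $v$ primitive, parametrized by $\mathbb{P}^1(\mathbb{Z}/\ell^k)$. The group $\mathrm{SL}_2(\mathbb{Z}_\ell)$ is transitive on primitive vectors and acts on $\mathbb{P}^1(\mathbb{Z}/\ell^k)$ through a finite quotient, so the dense subgroup $\Gamma$ is transitive as well. This says that $\Theta$ and $\Theta'$ are single double cosets.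

The pairs $(x,y)$ correspond to the chains $L_0yx\subset L_0x\subset L_0$ with successive indices $\ell$. The lattice $\ell L_0$ lies in all $\ell+1$ sublattices of index $\ell$, and a sublattice with cyclic quotient lies in exactly one.
\end{proof}

Write $\Theta=\Gamma\alpha\Gamma$ and $\Theta'=\Gamma\beta\Gamma$. Let $T_\ell$ and $T'$ act on divisors by $[z]\mapsto\sum_x[xz]$ and on holomorphic $1$-forms by $\eta\mapsto\sum_xx^*\eta$, with $x$ running over $\Gamma\backslash\Theta$ and $\Gamma\backslash\Theta'$ respectively. The scalar $\ell$ acts trivially on $\mathcal{H}$, so Lemma~\ref{lem:cosets} gives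
\begin{equation}\label{eq:Tsq}
T_\ell^2=T'+(\ell+1)\,\mathrm{id}.
\end{equation}
For $\xi\in\{\alpha,\beta\}$ put $\Gamma_\xi=\Gamma\cap\xi^{-1}\Gamma\xi$ and $X_\xi=\Gamma_\xi\backslash\mathcal{H}$, with the two maps
\[
\pi_1,\pi_2\colon X_\xi\to X,\qquad \pi_1([z])=[z],\qquad \pi_2([z])=[\xi z].
\]
The \emph{Hecke curves} $Y$ and $Z$ are the images of $X_\alpha$ and $X_\beta$ under $(\pi_1,\pi_2)$:
\[
Y=\{([z],[xz]):z\in\mathcal{H},\ x\in\Theta\},\qquad Z=\{([z],[xz]):z\in\mathcal{H},\ x\in\Theta'\}.
\]

\begin{lemma}\label{lem:curves}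
Let $\xi\in\{\alpha,\beta\}$.
\begin{enumerate}
\item[(a)] For $z\in\mathcal{H}$, the points of $X_\xi$ above $[z]$ under $\pi_1$ correspond to the orbits of $\Gamma_z$ on $\Gamma\backslash\Gamma\xi\Gamma$, by $[\gamma z]\mapsto\Gamma\xi\gamma$. The ramification index of $\pi_1$ is the size of the orbit, and $\pi_2$ sends the point given by the orbit of $\Gamma x$ to $[xz]$.
\item[(b)] The map $(\pi_1,\pi_2)$ is birational onto its image. So $Y$ and $Z$ are irreducible curves with normalizations $X_\alpha$ and $X_\beta$.
\item[(c)] $Y$ and $Z$ are symmetric under the exchange of the two factors, of degrees $\ell+1$ and $\ell(\ell+1)$ over each factor, and $Z$ is not the diagonal $\Delta$.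
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The fiber is $\Gamma_\xi\backslash\Gamma/\Gamma_z$, and $\Gamma_\xi\gamma\mapsto\Gamma\xi\gamma$ is a bijection $\Gamma_\xi\backslash\Gamma\to\Gamma\backslash\Gamma\xi\Gamma$. Since $-1\in\Gamma_\xi$, the ramification index at $[\gamma z]$ is $[\Gamma_{\gamma z}:\Gamma_{\gamma z}\cap\Gamma_\xi]=[\Gamma_z:\Gamma_z\cap\gamma^{-1}\Gamma_\xi\gamma]$, the size of the orbit of $\Gamma_\xi\gamma$.

(b) Let $z$ be generic, and suppose that $[z]$ and $[\gamma z]$, with $\gamma\in\Gamma$, have the same image. Then $\xi\gamma z=\delta\xi z$ for some $\delta\in\Gamma$, so $\xi\gamma\in\mathbb{Q}^*\delta\xi$. Comparing norms gives $\xi\gamma=\pm\delta\xi$, hence $\gamma\in\Gamma_\xi$.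

(c) If $w=xz$, then $z=x^{-1}w=\bar xw$, which gives the symmetry. The degree of $\pi_1$ is given by (a) and Lemma~\ref{lem:cosets}. If $Z=\Delta$, then $\beta z\in\Gamma z$ for a generic $z$, so $\beta\in\mathbb{Q}^*\Gamma$, and the norm gives $\beta\in\ell\Gamma\subset\ell\mathcal{O}$, which is excluded.
\end{proof}

The irreducibility of $Y$, essential below, comes from $\Theta$ being a single double coset. The next lemma shows that $Y$ sees the elliptic points.

\begin{lemma}\label{lem:branch}
A point $P\in X$ is elliptic of order $e\in\{2,3\}$ if and only if the largest ramification index of $\pi_1\colon X_\alpha\to X$ above $P$ is $e$.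
\end{lemma}

\begin{proof}
Let $P=[z]$ and $e=|\bar\Gamma_z|$. By Lemma~\ref{lem:curves}(a) the ramification indices above $P$ are the orbit sizes of $\bar\Gamma_z$ on $\mathbb{P}^1(\mathbb{F}_\ell)$. They are all $1$ if $e=1$, and they lie in $\{1,e\}$ if $e$ is $2$ or $3$. It remains to show that in the latter case a generator $x$ of $\Gamma_z$ acts nontrivially. It satisfies $x^2+1=0$ or $x^2-x+1=0$, so $\operatorname{trd}(x)^2-4\operatorname{nrd}(x)$ is $-4$ or $-3$. If $x$ fixed every line in $\mathbb{F}_\ell^2$, it would be scalar in $\mathcal{O}/\ell\mathcal{O}\cong\mathrm{M}_2(\mathbb{F}_\ell)$, say $x=a+\ell y$ with $a\in\mathbb{Z}$ and $y\in\mathcal{O}$. Then $-4$ or $-3$ equals $\ell^2\delta$ with $\delta=\operatorname{trd}(y)^2-4\operatorname{nrd}(y)\equiv0,1\pmod4$. But $\ell^2\nmid3$, and $-4=\ell^2\delta$ forces $\ell=2$ and $\delta=-1\equiv3\pmod4$.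
\end{proof}

\section{An example: discriminant $69$}\label{sec:69}

Let $D=69=3\cdot23$, $N=1$, $\ell=2$. Both $3$ and $23$ are inert in $\mathbb{Q}(i)$, while $3$ ramifies and $23$ is inert in $\mathbb{Q}(\sqrt{-3})$. So $e_2=4$, $e_3=2$ and $g-1=\frac{44}{12}-1-\frac23=2$. The curve has genus $3$ and elliptic points of both orders. It is covered by (K3), but it shows the whole method, and $Y\cdot Y$ can be found directly from the adjunction formula.

\emph{The genus of $X_\alpha$.} The map $\pi_1$ has degree $3$. By Lemma~\ref{lem:branch}, a stabilizer of order $2$ acts on the three points of $\mathbb{P}^1(\mathbb{F}_2)$ as a transposition and one of order $3$ as a $3$-cycle. The Riemann--Hurwitz formula gives $2g(X_\alpha)-2=3\cdot4+4\cdot1+2\cdot2=20$.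

\emph{The map $(\pi_1,\pi_2)$ is an immersion.} The map $\pi_1$ is ramified at $[z]$ when $\Gamma_z\not\subset\alpha^{-1}\Gamma\alpha$, and $\pi_2$ when $\alpha^{-1}\Gamma_{\alpha z}\alpha\not\subset\Gamma$. If both happen, $\Gamma_z$ and $\alpha^{-1}\Gamma_{\alpha z}\alpha$ are finite subgroups of $K_z^*$ strictly containing $\pm1$. Each is then the full group of roots of unity of $K_z$, so they are equal, and $\Gamma_z\subset\alpha^{-1}\Gamma\alpha$ after all.

\emph{The map $(\pi_1,\pi_2)$ is injective.} Suppose that two distinct points have the same image. By Lemma~\ref{lem:curves}(a) there are $z$ and cosets $\Gamma x_1$, $\Gamma x_2$ in different $\Gamma_z$-orbits with $[x_1z]=[x_2z]$; choose the representatives so that $x_1z=x_2z$. Put $y=\bar x_1x_2$ and $y'=x_2\bar x_1$, elements of $\mathcal{O}$ of norm $4$. The element $y$ fixes $z$. If $y\in2\mathcal{O}$, then $x_2=x_1(y/2)$ with $y/2\in\Gamma_z$; if $y'\in2\mathcal{O}$, then $x_2=(y'/2)x_1\in\Gamma x_1$. Both are excluded. In particular $y\ne\pm2$, so $y$ generates an imaginary quadratic field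 and $t=\operatorname{trd}y$ satisfies $t^2<16$.
\begin{itemize}
\item If $t$ is odd, $\mathbb{Q}(y)$ is $\mathbb{Q}(\sqrt{-15})$ or $\mathbb{Q}(\sqrt{-7})$. Since $-15\equiv10^2$ and $-7\equiv4^2\pmod{23}$, the prime $23$ splits in both fields, so neither embeds in the division algebra $B_{23}$.
\item If $t$ is even, reduce modulo $2$. The images of $\bar x_1$ and $x_2$ in $\mathrm{M}_2(\mathbb{F}_2)$ have rank one, say $ab$ and $cd$ with columns $a,c$ and rows $b,d$. The image of $y$ is $(bc)\,ad\ne0$ and has trace $(bc)(da)=0$. So $da=0$, and the image of $y'$ is $(da)\,cb=0$, which was excluded.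
\end{itemize}

\emph{The self-intersection.} So $Y\cong X_\alpha$ is a smooth curve. The canonical class of $X\times X$ is the sum of the pullbacks of the canonical class of $X$, so it meets $Y$ in degree $(2g-2)(3+3)=24$. Adjunction gives
\[
Y\cdot Y=20-24=-4.
\]

\emph{Conclusion.} Let $u$ be an automorphism of $X$. Section~\ref{sec:neg} shows that $(u\times u)(Y)$ has the same class as $Y$. Since $Y\cdot Y<0$, the two curves coincide. Then $u$ preserves the branching of the first projection $Y\to X$: it permutes the four points whose fiber has two elements and the two points whose fiber has one. These are the elliptic points, and Section~\ref{sec:lift} shows $u\in\{1,\omega_3,\omega_{23},\omega_{69}\}$.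

In general $Y$ is singular, and the same computation gives
\begin{equation}\label{eq:adj}
Y\cdot Y=-2(\ell+1)(g-1)+\rho+2\delta,
\end{equation}
where $\rho$ is the degree of the ramification divisor of $\pi_1$ and $\delta\ge0$ is the difference between the arithmetic genus of $Y$ and the genus of $X_\alpha$. The example shows where the singular points come from: elements of $\Theta'$ with a fixed point in $\mathcal{H}$. Such elements produce the intersections of $Z$ with the diagonal, and in Section~\ref{sec:count} we replace $\rho+2\delta$ by $\Delta\cdot Z$, which can be counted uniformly.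

\section{Automorphisms that preserve the elliptic points}\label{sec:lift}

\begin{proposition}\label{prop:lift}
Let $u$ be an automorphism of the Riemann surface $X$ that permutes the elliptic points and preserves their orders. Then $u\in W$.
\end{proposition}

\begin{proof}
We first lift $u$ to $\mathcal{H}$. Covering theory applies only away from the branch points, so let $X^\circ$ be the complement of the elliptic points and $\mathcal{H}^\circ$ its preimage. Then $\mathcal{H}^\circ\to X^\circ$ is a Galois covering with group $\bar\Gamma$, corresponding to a normal subgroup $\Lambda\subset\pi_1(X^\circ)$, the image of $\pi_1(\mathcal{H}^\circ)$. Let $\Lambda'$ be the subgroup normally generated by the $e_P$-th powers of small loops about the elliptic points $P$, where $e_P$ is the order of $P$. Such a power lifts to a closed loop, so $\Lambda'\subset\Lambda$. Since $\mathcal{H}$ is simply connected, $\pi_1(\mathcal{H}^\circ)$ is normally generated by small loops about the punctures, and these map to such powers; so $\Lambda=\Lambda'$. This description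 involves only the points $P$ and the numbers $e_P$, so $u$ and $u^{-1}$ preserve $\Lambda$, and $u$ lifts to an automorphism of $\mathcal{H}^\circ$ that normalizes the deck group $\bar\Gamma$. View $\mathcal{H}$ as a disk. The lift and its inverse are bounded, so they extend over the punctures, and by the maximum principle the extensions map the open disk to itself. They remain mutually inverse. We obtain $h\in\mathrm{SL}_2(\mathbb{R})$ inducing $u$ whose image in $\operatorname{Aut}(\mathcal{H})=\mathrm{PSL}_2(\mathbb{R})$ normalizes $\bar\Gamma$. Because $-1\in\Gamma$, the group $\Gamma$ is the full preimage of $\bar\Gamma$, and $h\Gamma h^{-1}=\Gamma$.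

Next we show that $h$ is rational up to a scalar. The $\mathbb{Q}$-span of $\Gamma$ is a subalgebra of $B$, noncommutative by Lemma~\ref{lem:sa}(a). A proper subalgebra of a division quaternion algebra is a field, so the span is $B$. Hence conjugation by $h$ is an automorphism of $B$, and by the Skolem--Noether theorem it is conjugation by some $b\in B^*$. Then $b^{-1}h$ centralizes $B\otimes\mathbb{R}=\mathrm{M}_2(\mathbb{R})$, so $h=\lambda b$ with $\lambda\in\mathbb{R}^*$. Thus $\operatorname{nrd}b=\lambda^{-2}>0$, the element $b$ normalizes $\Gamma$ and induces $u$, and Lemma~\ref{lem:W} gives $u\in W$.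
\end{proof}

\section{Negative self-intersection suffices}\label{sec:neg}

\subsection{Classes of curves on $X\times X$}
Let $p_1,p_2$ be the projections. For a divisor $C$ on $X\times X$ let $d_i(C)$ be its degree over the $i$-th factor, let $C^\top$ be its image under the exchange of factors, and let $C^*(x)=p_{1*}([C]\cup p_2^*x)$ be its action on $H^1=H^1(X,\mathbb{Q})$. If $C$ is irreducible with normalization $(f_1,f_2)\colon\tilde C\to X\times X$, the projection formula gives $C^*=f_{1*}f_2^*$. For example $\Delta^*=\mathrm{id}$. The operators $Y^*$ and $Z^*$ act on holomorphic $1$-forms as $T_\ell$ and $T'$, and on antiholomorphic forms by the complex conjugate formulas. We therefore write $T_\ell$ and $T'$ for $Y^*$ and $Z^*$, and \eqref{eq:Tsq} holds on $H^1$.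

\begin{lemma}\label{lem:int}
The class $[C]\in H^2(X\times X,\mathbb{Q})$ is determined by $d_1(C)$, $d_2(C)$ and $C^*$, and
\begin{equation}\label{eq:int}
C_1\cdot C_2=d_1(C_1)d_2(C_2)+d_2(C_1)d_1(C_2)-\operatorname{tr}\bigl(C_1^*\circ(C_2^\top)^*\mid H^1\bigr).
\end{equation}
\end{lemma}

\begin{proof}
By the K\"unneth formula, $[C]=d_2(C)[\mathrm{pt}\times X]+d_1(C)[X\times\mathrm{pt}]+h$, where $h$ is a sum of terms $a\otimes b=p_1^*a\cup p_2^*b$ with $a,b\in H^1$. The first two classes act on $H^1$ by zero, are orthogonal to $H^1\otimes H^1$, have square zero and product $1$; they give the first two terms of \eqref{eq:int}. The term $a\otimes b$ acts by $x\mapsto(\int bx)\,a$. By Poincar\'e duality this identifies $H^1\otimes H^1$ with $\operatorname{End}(H^1)$, so $h$ is determined by $C^*$. Classes of degree one anticommute, so $\int(a\otimes b)\cup(a'\otimes b')=-\int aa'\int bb'$, and the exchange of factors sends $a'\otimes b'$ to $-b'\otimes a'$. Hence $(a\otimes b)^*\circ((a'\otimes b')^\top)^*$ is the map $x\mapsto-(\int a'x)(\int bb')\,a$,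 of trace $-(\int a'a)(\int bb')=\int aa'\int bb'$. This is minus the intersection number, and \eqref{eq:int} follows by bilinearity.
\end{proof}

For $C_1=C_2=\Delta$ the formula gives $2-2g$, as it should.

\subsection{Automorphisms commute with $T_\ell$}
This is the only step where arithmetic geometry enters. The curve $X$ has a canonical model over $\mathbb{Q}$, equal to $X_D$ for $N=1$; let $J$ be its Jacobian. For a prime $p\nmid\ell DN$ let $V_p(J)$ be the rational $p$-adic Tate module, on which $\operatorname{End}(J_{\overline{\mathbb{Q}}})$ acts faithfully. The Eichler--Shimura congruence relation \cite{Shimura,Carayol} says that $V_p(J)$ is unramified at $\ell$ and that on it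
\begin{equation}\label{eq:ES}
T_\ell=\mathrm{Frob}_\ell+\ell\,\mathrm{Frob}_\ell^{-1},
\end{equation}
for a Frobenius element $\mathrm{Frob}_\ell\in\operatorname{Gal}(\overline{\mathbb{Q}}/\mathbb{Q})$.

\begin{lemma}\label{lem:commute}
Let $g\ge2$. Every automorphism $u$ of the Riemann surface $X$ commutes with $T_\ell$ in $\operatorname{End}(J_{\mathbb{C}})\otimes\mathbb{Q}$, and $u^*$ commutes with $T_\ell$ on $H^1(X,\mathbb{Q})$.
\end{lemma}

\begin{proof}
\emph{The endomorphism $u_*$ of $J$ is defined over $\mathbb{Q}$.} For $N=1$ this follows from (K1). For general $N$ we show that all endomorphisms of $J_{\mathbb{C}}$ are defined over $\mathbb{Q}$. By the Jacquet--Langlands correspondence, $S_2(\Gamma)$ is isomorphic, compatibly with the Hecke operators at primes not dividing $DN$, to the $D$-new subspace of the cusp forms of weight $2$ and level $DN$. By the Eichler--Shimura relation, Frobenius elements at these primes have the same characteristic polynomials on $J$ and on the corresponding abelian subvariety of $J_0(DN)$, and by Faltings' isogeny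 theorem the two are isogenous over $\mathbb{Q}$. As $DN$ is squarefree, $J_0(DN)$ is semistable (Deligne--Rapoport), and semistability passes to abelian subvarieties and isogenous varieties. By a theorem of Ribet \cite{Ribet75}, all $\overline{\mathbb{Q}}$-endomorphisms of a semistable abelian variety over a number field $F$ are defined over an extension of $F$ unramified at all finite places. For $F=\mathbb{Q}$ this extension is $\mathbb{Q}$ by Minkowski's theorem. Finally, endomorphisms over $\mathbb{C}$ are defined over $\overline{\mathbb{Q}}$.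

\emph{Commutation.} An endomorphism defined over $\mathbb{Q}$ commutes with the Galois action on $V_p(J)$, so with $\mathrm{Frob}_\ell$, and so with $T_\ell$ by \eqref{eq:ES}. On $H_1(J,\mathbb{Q})=H_1(X,\mathbb{Q})$ the endomorphisms $u_*$ and $T_\ell=\pi_{2*}\pi_1^*$ therefore commute, and their transposes on $H^1$ are $u^*$ and $\pi_{1*}\pi_2^*$.
\end{proof}

\begin{remark}
For $N=1$ the commutation can also be seen as follows. By Ribet \cite{Ribet80}, $J$ is $\mathbb{Q}$-isogenous to the new part of $J_0(D)$, which is $\mathbb{Q}$-isogenous to $\prod_fA_f$, the product over Galois orbits of newforms of level $D$. The $A_f$ are pairwise non-isogenous over $\mathbb{Q}$ and $\operatorname{End}_{\mathbb{Q}}(A_f)\otimes\mathbb{Q}=K_f$ is a field. So $\operatorname{End}_{\mathbb{Q}}(J)\otimes\mathbb{Q}\cong\prod_fK_f$ is commutative, and it contains both $u_*$ and $T_\ell$.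
\end{remark}

\subsection{The criterion}

\begin{proposition}\label{prop:neg}
Let $g\ge2$. If $Y\cdot Y<0$ for some prime $\ell\nmid DN$, then the automorphism group of the Riemann surface $X$ is $W$.
\end{proposition}

\begin{proof}
The group $W$ acts faithfully by Lemma~\ref{lem:W}. Let $u$ be any automorphism and $Y'=(u\times u)(Y)$. This irreducible curve has normalization $(u\pi_1,u\pi_2)\colon X_\alpha\to X\times X$. So it has the same degrees as $Y$, and it acts on $H^1$ by $u_*\pi_{1*}\pi_2^*u^*=(u^*)^{-1}T_\ell u^*$, which is $T_\ell$ by Lemma~\ref{lem:commute}. By Lemma~\ref{lem:int}, $[Y']=[Y]$, hence $Y\cdot Y'=Y\cdot Y<0$. Distinct irreducible curves have nonnegative intersection number, so $Y'=Y$. The automorphism $u\times u$ of $Y$ lifts to an automorphism $\tilde u$ of the normalization $X_\alpha$ with $\pi_1\tilde u=u\pi_1$. Thus the ramification indices of $\pi_1$ above $P$ and above $u(P)$ agree for every $P\in X$. By Lemma~\ref{lem:branch}, $u$ permutes the elliptic points and preserves their orders, and Proposition~\ref{prop:lift} gives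 $u\in W$.
\end{proof}

\section{The self-intersection of the Hecke curve}\label{sec:count}

\subsection{Reduction to a fixed-point count}
A self-intersection cannot be counted directly, since the two curves do not meet properly. Relation \eqref{eq:Tsq} trades it for the proper intersection of $Z$ with the diagonal.

\begin{proposition}\label{prop:YY}
$Y\cdot Y=-2(\ell+1)(g-1)+\Delta\cdot Z$.
\end{proposition}

\begin{proof}
By \eqref{eq:int} and Lemma~\ref{lem:curves}(c),
\begin{equation}\label{eq:YYtr}
Y\cdot Y=2(\ell+1)^2-\operatorname{tr}(T_\ell^2\mid H^1),\qquad \Delta\cdot Z=2\ell(\ell+1)-\operatorname{tr}(T'\mid H^1).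
\end{equation}
By \eqref{eq:Tsq}, $\operatorname{tr}T_\ell^2=\operatorname{tr}T'+2g(\ell+1)$. Subtracting, $Y\cdot Y-\Delta\cdot Z=2(\ell+1)-2g(\ell+1)$.
\end{proof}

Since $Z\ne\Delta$, we have $\Delta\cdot Z\ge0$, so $Y\cdot Y<0$ is possible only for $g\ge2$. Comparison with \eqref{eq:adj} shows $\Delta\cdot Z=\rho+2\delta$. The points of $\Delta\cap Z$ come from elements of $\Theta'$ with a fixed point in $\mathcal{H}$, and each such element generates an imaginary quadratic order inside $\mathcal{O}$. So we need to count embeddings of quadratic orders.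

\subsection{Optimal embeddings}
Let $R$ be an order in an imaginary quadratic field $K$. It is determined by its conductor, the index $\operatorname{cond}(R)$ of $R$ in the maximal order, and $\operatorname{disc}R=\operatorname{cond}(R)^2\operatorname{disc}K$. Its class number is $h(R)=|K^*\backslash\hat K^*/\hat R^*|$. An embedding $\phi\colon K\to B$ is an \emph{optimal embedding of $R$ into $\mathcal{O}$} if $\phi(K)\cap\mathcal{O}=\phi(R)$. Let $\left\{\frac Rp\right\}=1$ if $p\mid\operatorname{cond}(R)$ and $\left\{\frac Rp\right\}=\left(\frac{\operatorname{disc}R}{p}\right)$ otherwise; in the second case the value $1,0,-1$ means that $p$ splits, ramifies, is inert in $K$. Put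
\[
m_p(R)=1-\bigl\{\tfrac Rp\bigr\}\ \ (p\mid D),\qquad m_p(R)=1+\bigl\{\tfrac Rp\bigr\}\ \ (p\mid N),\qquad \mu(R)=\prod_{p\mid DN}m_p(R).
\]
Thus $0\le m_p\le2$ and $\mu(R)\le2^r$. The local counts rest on the following description of lattices. The \emph{multiplier ring} of a lattice $\Lambda\subset K_p=K\otimes\mathbb{Q}_p$ is $\{k\in K_p:k\Lambda\subset\Lambda\}$.

\begin{lemma}\label{lem:lat}
Let $M$ be the maximal order of $K_p$.
\begin{enumerate}
\item[(a)] The orders of $K_p$ are the rings $\mathbb{Z}_p+p^jM$, $j\ge0$; they form a chain.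
\item[(b)] A lattice with multiplier ring $S$ has the form $kS$ with $k\in K_p^*$.
\item[(c)] The ring $R_p$ has $1+\left(\frac{\operatorname{disc}R}{p}\right)$ ideals of index $p$. If $p\mid\operatorname{cond}(R)$, the only one is $pR_p^+$, where $R_p^+$ is the order containing $R_p$ with index $p$.
\end{enumerate}
\end{lemma}

\begin{proof}
A lattice $\Lambda$ with $1\in\Lambda\subset M$ corresponds to a nonzero submodule of $M/\mathbb{Z}_p\cong\mathbb{Z}_p$, so it is $\mathbb{Z}_p+p^jM$ for some $j$, which is a ring. This proves (a). For (b), let $\Lambda$ be any lattice. The ring $M$ is a discrete valuation ring or $\mathbb{Z}_p\times\mathbb{Z}_p$, so $M\Lambda$ is principal, and after scaling $M\Lambda=M$. Then $\Lambda$ lies in no maximal ideal of $M$. There are at most two of them, and a group is not the union of two proper subgroups, so $\Lambda$ contains a unit of $M$. Dividing by it, $1\in\Lambda\subset M$, so $\Lambda$ is an order and is its own multiplier ring. For (c), write $R=\mathbb{Z}[\theta]$. Ideals of index $p$ are kernels of ring homomorphisms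 $R\to\mathbb{F}_p$, which correspond to the roots modulo $p$ of the minimal polynomial of $\theta$. For odd $p$, completing the square gives the count. For $p=2$ we may take the polynomial $T^2+c$ if $\operatorname{disc}R$ is even, with one root, and $T^2-T+c$ if $\operatorname{disc}R=1-4c$, with two roots for $c$ even and none for $c$ odd. If $R_p=\mathbb{Z}_p+p^jM$ with $j\ge1$, the symbol is $0$, and $pR_p^+=p\mathbb{Z}_p+p^jM$ is an ideal of index $p$.
\end{proof}

\begin{lemma}[Eichler]\label{lem:eichler}
The number of optimal embeddings of $R$ into $\mathcal{O}$, up to conjugation by $\Gamma$, is $2h(R)\mu(R)$.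
\end{lemma}

\begin{proof}
A quadratic field embeds in $B$ if and only if it splits at no place where $B$ ramifies, and $B$ ramifies only at the primes dividing $D$. So if $K$ does not embed in $B$, some $p\mid D$ splits in $K$; then $m_p(R)=0$ and both sides vanish. Otherwise fix $K\subset B$; then $K_p$ is a field for $p\mid D$. By the Skolem--Noether theorem the embeddings are the maps $x\mapsto b^{-1}xb$ with $b\in K^*\backslash B^*$. Such a map is optimal if and only if $b\mathcal{O}b^{-1}\cap K=R$, that is, if $b$ lies in $\mathcal{E}_p=\{b\in B_p^*:b\mathcal{O}_pb^{-1}\cap K_p=R_p\}$ for all $p$. Let $\hat{\mathcal{E}}\subset\hat B^*$ be the set of elements with all components in the $\mathcal{E}_p$. We must count $K^*\backslash(B^*\cap\hat{\mathcal{E}})/\Gamma$.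

\emph{From $\Gamma$ to $\mathcal{O}^*$.} By Lemma~\ref{lem:sa}(b), $K^*b\mathcal{O}^*=K^*b\Gamma\cup K^*b\varepsilon\Gamma$. The two classes are distinct: $kb=b\varepsilon\gamma$ would give $\operatorname{nrd}k=-1$, which is impossible in an imaginary field. This is the factor $2$.

\emph{From global to local.} By Lemma~\ref{lem:sa}(c), $B^*/\mathcal{O}^*=\hat B^*/\hat{\mathcal{O}}^*$, so the number of $\mathcal{O}^*$-classes is $|K^*\backslash\hat{\mathcal{E}}/\hat{\mathcal{O}}^*|$. The fiber of the map to $\hat K^*\backslash\hat{\mathcal{E}}/\hat{\mathcal{O}}^*$ over the class of $\hat b$ is $K^*\backslash\hat K^*/(\hat K^*\cap\hat b\hat{\mathcal{O}}^*\hat b^{-1})=K^*\backslash\hat K^*/\hat R^*$, of size $h(R)$. Put $n_p=|K_p^*\backslash\mathcal{E}_p/\mathcal{O}_p^*|$. We show that $n_p=1$ for $p\nmid DN$ and $n_p=m_p(R)$ for $p\mid DN$. Since $1\in\mathcal{E}_p$ for almost all $p$, the set $\hat K^*\backslash\hat{\mathcal{E}}/\hat{\mathcal{O}}^*$ then has $\prod_pn_p=\mu(R)$ elements.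

For $p\nmid D$ the space $\mathbb{Q}_p^2$ on which $B_p$ acts is a faithful $K_p$-module of dimension $2$, hence free of rank one, and we identify $B_p=\operatorname{End}_{\mathbb{Q}_p}(K_p)$. The multiplier ring of $\Lambda$ is $\operatorname{End}(\Lambda)\cap K_p$.

\emph{The case $p\nmid DN$.} Here $\mathcal{O}_p=\operatorname{End}(\Lambda_0)$, and $b\mapsto b\Lambda_0$ identifies $\mathcal{E}_p/\mathcal{O}_p^*$ with the lattices whose multiplier ring is $R_p$. By Lemma~\ref{lem:lat}(b) they form one $K_p^*$-orbit.

\emph{The case $p\mid D$.} Every $b\in B_p^*$ normalizes $\mathcal{O}_p$, and $\mathcal{O}_p\cap K_p$ is the maximal order of $K_p$. So $\mathcal{E}_p$ is empty if $p\mid\operatorname{cond}(R)$, and otherwise $\mathcal{E}_p=B_p^*$. Under $B_p^*/\mathcal{O}_p^*\cong\mathbb{Z}$ the image of $K_p^*$ is $2\mathbb{Z}$ if $p$ is inert and $\mathbb{Z}$ if $p$ ramifies. So $n_p$ is $0$, $2$ or $1$, in agreement with $m_p(R)$.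

\emph{The case $p\mid N$.} Now $\mathcal{E}_p/\mathcal{O}_p^*$ is the set of pairs $\Lambda\supset\Lambda'$ of index $p$ whose multiplier rings $S,S'$ satisfy $S\cap S'=R_p$. Orders form a chain, so $S=R_p$ or $S\supsetneq S'=R_p$. In the first case scale to $\Lambda=R_p$. The condition on $\Lambda'$ is $S'\supset R_p$, so $\Lambda'$ is any ideal of index $p$, and the remaining scalings by $R_p^*$ fix it. This gives $1+\left(\frac{\operatorname{disc}R}{p}\right)$ classes. In the second case scale to $\Lambda'=R_p$. Then $p\Lambda$ is an ideal of index $p$ of $R_p$ with multiplier ring larger than $R_p$. There is none if $R_p$ is maximal, and if $p\mid\operatorname{cond}(R)$ there is exactly one, $pR_p^+$. In total $n_p=1+\left(\frac{\operatorname{disc}R}{p}\right)$ if $p\nmid\operatorname{cond}(R)$ and $n_p=1+1$ otherwise, which is $m_p(R)$.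
\end{proof}

As a check, an elliptic point $[z]$ of order $2$ gives two classes of embeddings of $\mathbb{Z}[i]$, sending $i$ to either generator of $\Gamma_z$. So $e_2=\mu(\mathbb{Z}[i])$, and in the same way $e_3$ is the value of $\mu$ on the order of discriminant $-3$, in agreement with \eqref{eq:ell}.

\subsection{The intersection with the diagonal}
Put $w(R)=2h(R)/|R^*|$. It equals $h(R)$, except that $w=\frac12$ for discriminant $-4$ and $w=\frac13$ for discriminant $-3$. Let $\mathcal{P}_\ell$ be the set of pairs $(t,R)$ where $t$ is an integer with $|t|<2\ell$ and $R$ is an order of discriminant $(t^2-4\ell^2)/f^2$ for some integer $f\ge1$, \emph{with only $f=1$ allowed when $t\in\{0,\pm\ell\}$}.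

\begin{proposition}\label{prop:DZ}
$\displaystyle\Delta\cdot Z=\sum_{(t,R)\in\mathcal{P}_\ell}w(R)\,\mu(R)$.
\end{proposition}

\begin{proof}
\emph{Local multiplicities.} The map $(\pi_1,\pi_2)\colon X_\beta\to Z$ is birational and $Z\ne\Delta$, so the projection formula gives $\Delta\cdot Z=\deg(\pi_1,\pi_2)^*\Delta$. Fix $P=[z_0]$, let $e=|\bar\Gamma_{z_0}|$ and $\zeta(z)=(z-z_0)/(z-\bar z_0)$. In the coordinate $\zeta$ an element $x\in K_{z_0}^*$ acts by a rotation $\zeta\mapsto\lambda_x\zeta$, the group $\bar\Gamma_{z_0}$ acts by the $e$-th roots of unity, and $q=\zeta^e$ is a local parameter at $P$. Near $(P,P)$ the diagonal has equation $p_1^*q-p_2^*q=0$. By Lemma~\ref{lem:curves}(a), the points $Q\in X_\beta$ with $\pi_1(Q)=\pi_2(Q)=P$ correspond to the $\Gamma_{z_0}$-orbits on the set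
\[
F(z_0)=\{\Gamma x\in\Gamma\backslash\Theta':xz_0\in\Gamma z_0\}.
\]
Let $Q=[\gamma z_0]$ be such a point and choose $x\in\Gamma\beta\gamma$ with $xz_0=z_0$. For $z$ near $z_0$ the point $[\gamma z]$ has images $[z]$ and $[xz]$, so $\pi_1^*q-\pi_2^*q=(1-\lambda_x^e)\,\zeta^e$. Here $\lambda_x^e\ne1$: otherwise $x$ acts on $\mathcal{H}$ as some $\gamma'\in\Gamma_{z_0}$, and the norm gives $x=\pm\ell\gamma'\in\ell\mathcal{O}$. So $\pi_1^*q-\pi_2^*q$ vanishes at $Q$ to the same order as $\pi_1^*q$, namely the ramification index of $\pi_1$, which is the size of the orbit. The points above $P$ therefore contribute $|F(z_0)|$ in total. Each coset in $F(z_0)$ contains exactly $|\Gamma_{z_0}|$ elements fixing $z_0$. Hence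
\[
\Delta\cdot Z=\sum_{[z_0]\in X}\frac{\#\{x\in\Theta':xz_0=z_0\}}{|\Gamma_{z_0}|}.
\]

\emph{Conjugacy classes.} An element $x\in\Theta'$ is not a scalar, since $\pm\ell\in\ell\mathcal{O}$. So it has a fixed point $z_0\in\mathcal{H}$ if and only if $t=\operatorname{trd}x$ satisfies $|t|<2\ell$. The fixed point is then unique, $K_{z_0}=\mathbb{Q}(x)$, and $\Gamma_{z_0}=R_x^*$ with $R_x=\mathbb{Q}(x)\cap\mathcal{O}$. Conjugating $x$ by $\gamma\in\Gamma$ moves $z_0$ to $\gamma z_0$. Two elements with the same fixed point $z_0$ can be conjugate only by an element of $\Gamma_{z_0}$, which commutes with them, so only if they are equal. Therefore $\Delta\cdot Z=\sum_{[x]}|R_x^*|^{-1}$, the sum over the $\Gamma$-conjugacy classes of $x\in\Theta'$ with $|\operatorname{trd}x|<2\ell$.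

\emph{Embeddings.} Fix $t$ with $|t|<2\ell$ and a root $\theta$ of $T^2-tT+\ell^2$ in $K=\mathbb{Q}(\sqrt{t^2-4\ell^2})$. The orders $R\supset\mathbb{Z}[\theta]$ are those of discriminant $(t^2-4\ell^2)/f^2$, with $f=[R:\mathbb{Z}[\theta]]$. The map $\phi\mapsto x=\phi(\theta)$ is a bijection from the optimal embeddings of $R$ to the elements $x\in\mathcal{O}$ of trace $t$ and norm $\ell^2$ with $R_x\cong R$, compatible with conjugation. By Lemma~\ref{lem:eichler} these $x$ contribute $2h(R)\mu(R)/|R^*|$, provided that $x\notin\ell\mathcal{O}$, that is, $\theta/\ell\notin R$. If $\ell\nmid t$, this holds because $\theta/\ell$ has non-integral trace. If $\ell\mid t$, then $t\in\{0,\pm\ell\}$, the ring $\mathbb{Z}[\theta/\ell]$ is the maximal order, of discriminant $-4$ or $-3$, and $\mathbb{Z}[\theta]$ has prime index $\ell$ in it. So the condition means $R=\mathbb{Z}[\theta]$, that is, $f=1$.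
\end{proof}

\begin{example}\label{ex:two}
Let $N=1$, $D$ odd and $\ell=2$; write $\mu(d)$ for $\mu(R)$ with $\operatorname{disc}R=d$. The traces $t=0,\pm1,\pm2,\pm3$ give the discriminants $-16,-15,-12,-7$, each with $f=1$ only, and class numbers $1,2,1,1$. For odd $p$ the orders of discriminants $-16$ and $-12$ are maximal at $p$, so $\mu(-16)=e_2$ and $\mu(-12)=e_3$. Thus
\begin{equation}\label{eq:two}
\Delta\cdot Z=e_2+2e_3+4\mu(-15)+2\mu(-7).
\end{equation}
The term $e_2+2e_3$ is the ramification $\rho$ found in Section~\ref{sec:69}, so $\delta=2\mu(-15)+\mu(-7)$. For $D=69$ we get $\Delta\cdot Z=8$ and $Y\cdot Y=-12+8=-4$, as before. For $D=55$ we have $e_2=0$, $e_3=4$, $g=3$, and $\mu(-15)=1\cdot2$, $\mu(-7)=0$, since modulo $11$ the residue $-15\equiv7$ is not a square and $-7\equiv2^2$. Then $Y\cdot Y=-12+16=4$. So for small $D$ the hypothesis of Proposition~\ref{prop:neg} can fail for a given $\ell$.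
\end{example}

\section{Proof of Theorem~\ref{thm:A}}\label{sec:A}

Let $N=1$ and $g=g_D\ge2$. Since $B$ is indefinite, $r$ is even. We have $W_D\subset\operatorname{Aut}(X_D)$ and $|W_D|=2^r$. For the $D$ covered by (K3), $|\operatorname{Aut}(X_D)|=2^r$ by (K2), and we are done. So assume
\[
D>1500\quad\text{or}\quad D\in\{493,583,667,697,943\}.
\]
It suffices to show that the automorphism group of the Riemann surface $X$, which contains $\operatorname{Aut}(X_D)$, is $W_D$. By Propositions~\ref{prop:neg} and~\ref{prop:YY} and the genus formula \eqref{eq:genus}, it is enough to find a prime $\ell\nmid D$ with $2(\ell+1)(g-1)>\Delta\cdot Z$, that is,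
\begin{equation}\label{eq:need}
\varphi(D)>3e_2+4e_3+\frac{6}{\ell+1}\,\Delta\cdot Z .
\end{equation}
We take for $\ell$ the least prime not dividing $D$. If $210\mid D$, then $e_2=0$ because $5\equiv1\pmod4$ and $e_3=0$ because $7\equiv1\pmod3$; there are no elliptic points and Proposition~\ref{prop:lift} applies. So only $\ell\in\{2,3,5,7\}$ remain.

The bound $\mu(R)\le2^r$ is enough for $\ell=2$ but too weak afterwards (Remark~\ref{rem:crude}). We gain by using that all primes $p<\ell$ divide $D$: for these we compute $m_p(R)$ exactly, and we bound the other factors by $2$. If $k$ is the number of primes below $\ell$, then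
\begin{equation}\label{eq:Sigma}
\Delta\cdot Z\le2^{r-k}\Sigma_\ell,\qquad \Sigma_\ell=\sum_{(t,R)\in\mathcal{P}_\ell}w(R)\prod_{p<\ell}m_p(R).
\end{equation}
For $p\mid D$ we have $m_p(R)=0$ if $p\mid\operatorname{cond}(R)$ or $p$ splits, and otherwise $m_p(R)=1$ if $p$ ramifies and $m_p(R)=2$ if $p$ is inert. For $p\nmid\operatorname{cond}(R)$ and $d=\operatorname{disc}R$, the prime $p$ ramifies when $p\mid d$; it is inert when $d\equiv5\pmod8$ for $p=2$, $d\equiv2\pmod3$ for $p=3$, $d\equiv2,3\pmod5$ for $p=5$; and it splits otherwise.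

The class number of the order of discriminant $d$ is the number of primitive forms $ax^2+bxy+cy^2$ with $b^2-4ac=d$ that are reduced: $|b|\le a\le c$, and $b\ge0$ if $|b|=a$ or $a=c$. Then $3a^2\le|d|$, so the search is short. Table~\ref{tab:h} lists all of them for the discriminants needed.

\begin{table}[ht]
\centering
\small
\begin{tabular}{rl|rl}
\hline
$d$ & forms $(a,b,c)$ & $d$ & forms $(a,b,c)$\\
\hline
$-7$ & $(1,1,2)$ & $-40$ & $(1,0,10),(2,0,5)$\\
$-8$ & $(1,0,2)$ & $-51$ & $(1,1,13),(3,3,5)$\\
$-11$ & $(1,1,3)$ & $-52$ & $(1,0,13),(2,2,7)$\\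
$-12$ & $(1,0,3)$ & $-75$ & $(1,1,19),(3,3,7)$\\
$-15$ & $(1,1,4),(2,1,2)$ & $-84$ & $(1,0,21),(2,2,11),(3,0,7),(5,4,5)$\\
$-16$ & $(1,0,4)$ & $-91$ & $(1,1,23),(5,3,5)$\\
$-19$ & $(1,1,5)$ & $-100$ & $(1,0,25),(2,2,13)$\\
$-20$ & $(1,0,5),(2,2,3)$ & $-115$ & $(1,1,29),(5,5,7)$\\
$-24$ & $(1,0,6),(2,0,3)$ & $-132$ & $(1,0,33),(2,2,17),(3,0,11),(6,6,7)$\\
$-27$ & $(1,1,7)$ & $-147$ & $(1,1,37),(3,3,13)$\\
$-35$ & $(1,1,9),(3,1,3)$ & $-187$ & $(1,1,47),(7,3,7)$\\
$-36$ & $(1,0,9),(2,2,5)$ & $-195$ & $(1,1,49),(3,3,17),(5,5,11),(7,1,7)$\\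
\hline
\end{tabular}
\caption{All primitive reduced forms of discriminant $d$; their number is the class number.}\label{tab:h}
\end{table}

In the tables below an order is named by its discriminant. Each row lists all $R$ with $(t,R)\in\mathcal{P}_\ell$: the one with nonzero contribution, if any, and those with $m_p=0$ for some $p<\ell$, marked ``$p\mid c$'' if $p$ divides the conductor and ``$p$ sp.'' if $p$ splits. The last column adds the terms for $t$ and $-t$. To bound $\varphi(D)$ from below we use $\varphi(D)=D\prod_{p\mid D}(1-\frac1p)$ when $r$ is small and $\varphi(D)/2^r=\prod_{p\mid D}\frac{p-1}2$ when $r$ is large; in the latter product each factor with $p$ odd is at least $1$.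

\subsection*{Case $\ell=2$: $D$ odd}
By \eqref{eq:two}, $\Delta\cdot Z\le9\cdot2^r$. With $e_2,e_3\le2^r$, condition \eqref{eq:need} follows from $\varphi(D)/2^r>3+4+18=25$.
\begin{itemize}
\item If $r=2$ and $D>1500$, then $\varphi(D)>1500\cdot\frac23\cdot\frac45=800>100$.
\item For $D=493=17\cdot29$, $583=11\cdot53$, $667=23\cdot29$, $697=17\cdot41$, $943=23\cdot41$ we have $r=2$ and $\varphi(D)=448,520,616,640,880$, all larger than $100$.
\item If $r\ge4$, then $\varphi(D)/2^r\ge1\cdot2\cdot3\cdot5=30$, from the primes $3,5,7,11$.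
\end{itemize}
This settles the five values left out in (K3). From now on $D$ is even and $D>1500$.

\subsection*{Case $\ell=3$: $2\mid D$, $3\nmid D$}
\begin{center}
\small
\begin{tabular}{rrrcclr}
\hline
$t$ & $t^2-36$ & $R$ & $w$ & $m_2$ & orders with $m_2=0$ & sum\\
\hline
$0$ & $-36$ & $-36$ & $2$ & $1$ & & $2$\\
$\pm1$ & $-35$ & $-35$ & $2$ & $2$ & & $8$\\
$\pm2$ & $-32$ & $-8$ & $1$ & $1$ & $-32$ ($2\mid c$) & $2$\\
$\pm3$ & $-27$ & $-27$ & $1$ & $2$ & & $4$\\
$\pm4$ & $-20$ & $-20$ & $2$ & $1$ & & $4$\\
$\pm5$ & $-11$ & $-11$ & $1$ & $2$ & & $4$\\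
\hline
\end{tabular}
\end{center}
So $\Sigma_3=24$ and $\Delta\cdot Z\le24\cdot2^{r-1}=12\cdot2^r$. Since $2$ ramifies in $\mathbb{Q}(i)$, $e_2\le2^{r-1}$; also $e_3\le2^r$. Condition \eqref{eq:need} follows from $\varphi(D)/2^r>\frac32+4+18=23.5$.
\begin{itemize}
\item If $r=2$, then $D=2q$ with $q>750$, and $\varphi(D)/4=(q-1)/4>23.5$.
\item If $r=4$, then $D/2>750$ is a product of three distinct primes $\ge5$, so $\varphi(D)>750\cdot\frac45\cdot\frac67\cdot\frac{10}{11}>467>376=16\cdot23.5$.
\item If $r\ge6$, then $\varphi(D)/2^r\ge\frac12\cdot2\cdot3\cdot5\cdot6\cdot8=720$, from $2,5,7,11,13,17$.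
\end{itemize}

\subsection*{Case $\ell=5$: $6\mid D$, $5\nmid D$}
\begin{center}
\small
\begin{tabular}{rrrcclr}
\hline
$t$ & $t^2-100$ & $R$ & $w$ & $m_2m_3$ & orders with $m_2m_3=0$ & sum\\
\hline
$0$ & $-100$ & $-100$ & $2$ & $1\cdot2$ & & $4$\\
$\pm1$ & $-99$ & & & & $-99$ ($3\mid c$), $-11$ ($3$ sp.) & $0$\\
$\pm2$ & $-96$ & $-24$ & $2$ & $1\cdot1$ & $-96$ ($2\mid c$) & $4$\\
$\pm3$ & $-91$ & $-91$ & $2$ & $2\cdot2$ & & $16$\\
$\pm4$ & $-84$ & $-84$ & $4$ & $1\cdot1$ & & $8$\\
$\pm5$ & $-75$ & $-75$ & $2$ & $2\cdot1$ & & $8$\\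
$\pm6$ & $-64$ & $-4$ & $1/2$ & $1\cdot2$ & $-64,-16$ ($2\mid c$) & $2$\\
$\pm7$ & $-51$ & $-51$ & $2$ & $2\cdot1$ & & $8$\\
$\pm8$ & $-36$ & $-4$ & $1/2$ & $1\cdot2$ & $-36$ ($3\mid c$) & $2$\\
$\pm9$ & $-19$ & $-19$ & $1$ & $2\cdot2$ & & $8$\\
\hline
\end{tabular}
\end{center}
So $\Sigma_5=60$ and $\Delta\cdot Z\le60\cdot2^{r-2}=15\cdot2^r$. Since $2$ ramifies in $\mathbb{Q}(i)$ and $3$ in $\mathbb{Q}(\sqrt{-3})$, we have $e_2,e_3\le2^{r-1}$. Condition \eqref{eq:need} follows from $\varphi(D)/2^r>\frac32+2+15=18.5$. The value $r=2$ would give $D=6$, which is excluded.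
\begin{itemize}
\item If $r=4$, then $D/6>250$ is a product of two distinct primes $\ge7$, so $\varphi(D)>2\cdot250\cdot\frac67\cdot\frac{10}{11}>389>296=16\cdot18.5$.
\item If $r\ge6$, then $\varphi(D)/2^r\ge\frac12\cdot1\cdot3\cdot5\cdot6\cdot8=360$, from $2,3,7,11,13,17$.
\end{itemize}

\subsection*{Case $\ell=7$: $30\mid D$, $7\nmid D$}
\begin{center}
\small
\begin{tabular}{rrrcclr}
\hline
$t$ & $t^2-196$ & $R$ & $w$ & $m_2m_3m_5$ & orders with $m_2m_3m_5=0$ & sum\\
\hline
$0$ & $-196$ & & & & $-196$ ($5$ sp.) & $0$\\
$\pm1$ & $-195$ & $-195$ & $4$ & $2\cdot1\cdot1$ & & $16$\\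
$\pm2$ & $-192$ & $-3$ & $1/3$ & $2\cdot1\cdot2$ & $-192,-48,-12$ ($2\mid c$) & $8/3$\\
$\pm3$ & $-187$ & $-187$ & $2$ & $2\cdot2\cdot2$ & & $32$\\
$\pm4$ & $-180$ & & & & $-180$ ($3\mid c$), $-20$ ($3$ sp.) & $0$\\
$\pm5$ & $-171$ & & & & $-171$ ($3\mid c$), $-19$ ($5$ sp.) & $0$\\
$\pm6$ & $-160$ & $-40$ & $2$ & $1\cdot2\cdot1$ & $-160$ ($2\mid c$) & $8$\\
$\pm7$ & $-147$ & $-147$ & $2$ & $2\cdot1\cdot2$ & & $16$\\
$\pm8$ & $-132$ & $-132$ & $4$ & $1\cdot1\cdot2$ & & $16$\\
$\pm9$ & $-115$ & $-115$ & $2$ & $2\cdot2\cdot1$ & & $16$\\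
$\pm10$ & $-96$ & & & & $-96$ ($2\mid c$), $-24$ ($5$ sp.) & $0$\\
$\pm11$ & $-75$ & $-3$ & $1/3$ & $2\cdot1\cdot2$ & $-75$ ($5\mid c$) & $8/3$\\
$\pm12$ & $-52$ & $-52$ & $2$ & $1\cdot2\cdot2$ & & $16$\\
$\pm13$ & $-27$ & $-3$ & $1/3$ & $2\cdot1\cdot2$ & $-27$ ($3\mid c$) & $8/3$\\
\hline
\end{tabular}
\end{center}
So $\Sigma_7=128$ and $\Delta\cdot Z\le128\cdot2^{r-3}=16\cdot2^r$. Here $e_2=0$, as $5$ splits in $\mathbb{Q}(i)$, and $e_3\le2^{r-1}$. Condition \eqref{eq:need} follows from $\varphi(D)/2^r>0+2+12=14$.
\begin{itemize}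
\item If $r=4$, then $D=30q$ with $q>50$ prime, so $q\ge53$ and $\varphi(D)/16=(q-1)/2\ge26$.
\item If $r\ge6$, then $\varphi(D)/2^r\ge\frac12\cdot1\cdot2\cdot5\cdot6\cdot8=240$, from $2,3,5,11,13,17$.
\end{itemize}

These four cases and the case $210\mid D$ exhaust all $D$, and Theorem~\ref{thm:A} is proved. \hfill$\square$

\section{Proof of Theorem~\ref{thm:B}}\label{sec:B}

Case (a) is Proposition~\ref{prop:lift}. In the other cases we show $Y\cdot Y<0$ and apply Proposition~\ref{prop:neg}.

\emph{Case (b).} The operator $T_\ell$ is self-adjoint for the Hermitian form $\frac i2\int_X\eta\wedge\bar\eta'$ on $S_2(\Gamma)$: the adjoint of $\pi_{1*}\pi_2^*$ is $\pi_{2*}\pi_1^*$, which is the action of $Y^\top=Y$. So its eigenvalues are real. Since $H^1(X,\mathbb{C})$ is the sum of $S_2(\Gamma)$ and its complex conjugate, $\operatorname{tr}(T_\ell^2\mid H^1)=2\operatorname{tr}(T_\ell^2\mid S_2(\Gamma))$, and \eqref{eq:YYtr} gives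
\[
Y\cdot Y=2(\ell+1)^2-2\operatorname{tr}(T_\ell^2\mid S_2(\Gamma))<0 .
\]

\emph{Case (c).} By Proposition~\ref{prop:DZ}, $\Delta\cdot Z\le2^rS$ with $S=\sum_{(t,R)\in\mathcal{P}_\ell}w(R)$, and this sum has a closed form. For $n>0$ let $H(n)=\sum_Rw(R)$, the sum over the orders of discriminant $-n/f^2$, $f\ge1$, and put $H(0)=-\frac1{12}$. The Hurwitz--Kronecker class number relation \cite[\S5.3]{Cohen} is
\[
\sum_{t^2\le4n}H(4n-t^2)=2\sigma(n)-\sum_{d\mid n}\min(d,n/d),
\]
where $\sigma(n)$ is the sum of the divisors of $n$. For $n=\ell^2$ the right side is $2(1+\ell+\ell^2)-(\ell+2)=2\ell^2+\ell$. To obtain $S$ we remove the terms $t=\pm2\ell$, of total $-\frac16$, and the orders with $f=\ell$ for $t=0,\pm\ell$, of total $\frac12+\frac23=\frac76$. Thus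
\[
S=2\ell^2+\ell+\tfrac16-\tfrac76=(2\ell-1)(\ell+1),
\]
which for $\ell=2$ is the sum $9$ of the coefficients in \eqref{eq:two}. By Proposition~\ref{prop:YY}, $Y\cdot Y\le(\ell+1)\bigl(-2(g-1)+2^r(2\ell-1)\bigr)$, and this is negative under (c).

\emph{Case (d).} The product in (d) is $\varphi(D)\psi(N)/2^r$. Since $e_2,e_3\le2^r$, the genus formula \eqref{eq:genus} gives $g-1\ge\frac1{12}\varphi(D)\psi(N)-\frac7{12}2^r$. So (d) implies $g-1>2^r\,\frac{12\ell+1-7}{12}=2^{r-1}(2\ell-1)$, which is (c).

\emph{Finiteness.} Let $(D,N)$ be an exception and let $\ell$ be the least prime not dividing $DN$. Then (d) fails for $\ell$, so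
\[
\Pi:=\prod_{p\mid DN}\frac{p-1}2\le12\ell+1 .
\]
Every factor of $\Pi$ with $p$ odd is at least $1$. Suppose $\ell\ge19$, and let $\ell'\ge17$ be the preceding prime. All primes below $\ell$ divide $DN$, and the primes $2,3,5,7,11,13$ contribute $\frac12\cdot1\cdot2\cdot3\cdot5\cdot6=90$. So $\Pi\ge45(\ell'-1)>24\ell'+1>12\ell+1$, where the last step uses $\ell<2\ell'$ (Bertrand's postulate). This is a contradiction. Hence $\ell\le17$ and $\Pi\le205$. For a prime $p\mid DN$ the other factors of $\Pi$ have product at least $\frac12$, so $\frac{p-1}4\le205$, that is, $p\le821$. A squarefree integer whose prime factors are bounded takes only finitely many values. \hfill$\square$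

\begin{remark}\label{rem:crude}
For $N=1$ and $\ell=2$, condition (d) is the inequality $\varphi(D)/2^r>25$ used in Section~\ref{sec:A}. For even $D$ it does not suffice. For $D=1610=2\cdot5\cdot7\cdot23$, $1554=2\cdot3\cdot7\cdot37$ and $1590=2\cdot3\cdot5\cdot53$ the ratio $\varphi(D)/16$ is $33$, $27$ and $26$, while (d) asks for more than $37$, $61$ and $85$ at the least admissible primes $\ell=3,5,7$, and for more still at larger $\ell$. This is why the factors $m_p(R)$ with $p<\ell$ are computed exactly in \eqref{eq:Sigma}.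
\end{remark}

\begin{thebibliography}{9}

\bibitem{MR}
\emph{Automorphisms and reduction of Heegner points on} (title as printed),
\texttt{https://mat-web.upc.edu/people/victor.rotger/docs/MR.pdf}.

\bibitem{Carayol}
Carayol, Compositio Math. \textbf{59} (1986).

\bibitem{Cohen}
Cohen, \emph{A Course in Computational Algebraic Number Theory}.

\bibitem{Ribet75}
Ribet, Ann. of Math. \textbf{101} (1975).

\bibitem{Ribet80}
Ribet, C. R. Acad. Sci. Paris \textbf{291} (1980).

\bibitem{Shimura}
Shimura, Ann. of Math. \textbf{85} (1967).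

\end{thebibliography}
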